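\title{Contractions on $L^p$-spaces without loose dilations}

\begin{abstract}
An operator $T$ on a noncommutative $L^p$-space has a loose dilation if
$T^n=QU^nJ$ for all $n\ge0$, where $J$ and $Q$ are bounded and $U$ is an
invertible operator on another noncommutative $L^p$-space whose positive and
negative powers are uniformly bounded. For $p=2$ every contraction has a loose
dilation. We show that for $1<p<\infty$, $p\ne2$, there is a contraction on
$\ell^p$ that has none, even if the dilation space is allowed to be any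
superreflexive Banach space. For a semifinite von Neumann algebra $M$, all
contractions on $L^p(M)$ have loose dilations if and only if $M$ is
finite-dimensional. For contractions $S$ with $S^{N+1}=0$, the best dilation
constant grows exactly like $\log N$.
\end{abstract}

\section{Introduction}\label{sec:intro}

A dilation writes the powers of an operator as compressions of the powers of a
better operator on a larger space. The model is Sz.-Nagy's theorem: if $T$ is a
contraction on a Hilbert space $H$, there are a Hilbert space $K\supset H$ and a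
unitary $U$ on $K$ such that $T^n=P_HU^n|_H$ for all $n\ge0$. This paper is
about a weak analog of this statement on $L^p$-spaces. Throughout, scalars are
complex, $1<p<\infty$, $p'=p/(p-1)$, and duality brackets are bilinear.

Let $M$ be a semifinite von Neumann algebra with a normal semifinite faithful
trace $\tau$. Let $\mathcal S\subset M$ be the linear span of the positive
elements whose support projection has finite trace; it is $w^*$-dense in $M$.
The space $L^p(M)$ is the completion of $\mathcal S$ for the norm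
$\|x\|_p=\tau(|x|^p)^{1/p}$. For $M=L^\infty(\Omega,\mu)$ one obtains
$L^p(\Omega,\mu)$, in particular $\ell^p$ for $M=\ell^\infty$ with the counting
trace, and for $M=B(H)$ one obtains the Schatten class $S^p(H)$. Haagerup's
construction defines $L^p(M')$ for an arbitrary von Neumann algebra $M'$. A
\emph{noncommutative $L^p$-space} is a space $L^p(M')$ in either sense.

\begin{definition}\label{def:dilation}
Let $T$ be a bounded operator on a Banach space $X$. A \emph{dilation of $T$
through a Banach space $Z$} is a triple $(J,Q,U)$ consisting of bounded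
operators $J:X\to Z$ and $Q:Z\to X$ and an invertible operator $U:Z\to Z$ such
that
\[
C_U:=\sup_{n\in\mathbb Z}\|U^n\|<\infty
\qquad\text{and}\qquad
T^n=QU^nJ\quad(n\ge0).
\]
If $X$ and $Z$ are noncommutative $L^p$-spaces for the same $p$, the dilation is
called \emph{loose}. For a contraction $S$ on a noncommutative $L^p$-space,
$\kappa(S)$ is the infimum of $\|J\|\,\|Q\|\,C_U^2$ over all loose dilations
of $S$, with $\kappa(S)=\infty$ if there is none.
\end{definition}

An operator with a dilation is power bounded, since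
$\|T^n\|\le\|Q\|C_U\|J\|$. The following question is posed in
\cite{slides}.

\begin{quote}
\emph{Fix $1<p<\infty$, $p\ne2$. Is it true that for every semifinite von
Neumann algebra $M$ with a normal semifinite faithful trace, every contraction
on $L^p(M)$ admits a loose dilation?}
\end{quote}

There are reasons to expect a positive answer. For $p=2$ it is the conclusion
of Sz.-Nagy's theorem, because every Hilbert space is a space $\ell^2(I)$. For
$p\ne2$ the definition gives much freedom: $J$, $Q$ and $U$ need not be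
contractive, and $M'$ is arbitrary. Moreover, operators whose powers decay are
easy to dilate.

\begin{example}\label{ex:shift}
Let $X$ be a Banach space and let $(R_j)_{j\ge0}$ be operators on $X$ with
$\Sigma=(\sum_{j\ge0}\|R_j\|^{p'})^{1/p'}<\infty$. On $\ell^p(\mathbb Z;X)$ let
$U$ be the shift $e_j\otimes x\mapsto e_{j+1}\otimes x$, a surjective isometry.
Put $Jx=e_0\otimes x$ and $Q(\sum_je_j\otimes x_j)=\sum_{j\ge0}R_jx_j$. Then
$\|J\|\le1$, H\"older's inequality gives $\|Q\|\le\Sigma$, and $QU^nJ=R_n$ for
$n\ge0$. If $X$ is a noncommutative $L^p$-space, so is $\ell^p(\mathbb Z;X)$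
(fact (L2) below). Taking $R_j=(rT)^j$, we get
$\kappa(rT)\le(1-r^{p'})^{-1/p'}$ for every contraction $T$ and $0<r<1$. Taking
$R_j=S^j$, we get $\kappa(S)\le(N+1)^{1/p'}$ for every contraction $S$ with
$S^{N+1}=0$.
\end{example}

So every contraction is a norm limit of operators with loose dilations, and the
question is whether the constants can be kept bounded. They cannot. Recall that
a Banach space is superreflexive if and only if it has an equivalent uniformly
convex norm \cite{Enflo}, and that noncommutative $L^p$-spaces are uniformly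
convex for $1<p<\infty$; see Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$, $p\ne2$. There is a contraction $T$ on $\ell^p$ that has no
dilation through any superreflexive Banach space. In particular, $T$ has no
loose dilation.
\end{theorem}

The answer to the question is therefore negative for every
$p\in(1,\infty)\setminus\{2\}$, already for the commutative algebra
$\ell^\infty$. The counterexample can be carried to every infinite-dimensional
algebra.

\begin{theorem}\label{thm:class}
Let $1<p<\infty$, $p\ne2$, and let $M$ be a semifinite von Neumann algebra with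
a normal semifinite faithful trace. Every contraction on $L^p(M)$ admits a loose
dilation if and only if $\dim M<\infty$.
\end{theorem}

The third result measures the failure on nilpotent contractions, where the
bound $(N+1)^{1/p'}$ of Example~\ref{ex:shift} turns out to be far from
optimal. Here $\log$ is the natural logarithm.

\begin{theorem}\label{thm:log}
Let $1<p<\infty$, $p\ne2$. For $N\ge1$ let $d_N$ be the supremum of $\kappa(S)$
over all contractions $S$ on noncommutative $L^p$-spaces with $S^{N+1}=0$.
There is $c_p>0$ such that for all $N\ge1$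
\[
c_p\,\bigl(\log(N+1)-1\bigr)\le d_N\le 2\,\bigl(3+\log_2(N+1)\bigr).
\]
The lower bound holds already for a contraction on a finite-dimensional
commutative space $\ell^p_k$.
\end{theorem}

The obstruction comes from the negative powers of $U$. In a dilation, the
operators $U^{-i}J$ and $QU^j$ are uniformly bounded. Their product
$QU^{j-i}J$ equals $T^{j-i}$ when $i\le j$; when $i>j$, the definition says
only that it is bounded. We construct a shift $T$ along a chain of
finite-dimensional $L^p$-spaces in which moving forward is contractive, while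
any bounded operator that moves backward has small normalized trace. A dilation
through $Z$ then produces bounded vectors $y_i$ in $\ell^p_n(Z)$ and bounded
functionals $\varphi_j$ such that $\langle y_i,\varphi_j\rangle$ is $1$ for
$i\le j$ and is small for $i>j$. Long triangular patterns of this kind are
impossible in a uniformly convex space, and in an $L^p$-space their cost can be
measured with the Hilbert transform.

Section~\ref{sec:small} works this out on $\ell^p_4$.
Sections~\ref{sec:chain} and~\ref{sec:triangular} contain the general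
construction and the passage to triangular systems.
Theorems~\ref{thm:main}, \ref{thm:class} and~\ref{thm:log} are proved in
Sections~\ref{sec:convex}, \ref{sec:class} and~\ref{sec:log}.

\section{Preliminaries}\label{sec:prelim}

\subsection*{Uniform convexity}
The \emph{modulus of convexity} of a nonzero Banach space $Y$ is
\[
\omega_Y(\varepsilon)=\inf\Bigl\{1-\Bigl\|\frac{x+y}2\Bigr\|:\ \|x\|\le1,\
\|y\|\le1,\ \|x-y\|\ge\varepsilon\Bigr\},\qquad 0<\varepsilon\le2,
\]
and $Y$ is \emph{uniformly convex} if $\omega_Y(\varepsilon)>0$ for all such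
$\varepsilon$. By homogeneity, for $r>0$,
\begin{equation}\label{eq:uc}
\|x\|\le r,\quad\|y\|\le r,\quad\|x-y\|\ge\varepsilon r
\quad\Longrightarrow\quad
\Bigl\|\frac{x+y}2\Bigr\|\le r\bigl(1-\omega_Y(\varepsilon)\bigr).
\end{equation}
If $Z$ is uniformly convex, then so is $\ell^p(Z)$ for $1<p<\infty$
\cite{Day}. A Banach space $Z$ is \emph{superreflexive} if every Banach space
whose finite-dimensional subspaces embed into $Z$ with distortion arbitrarily
close to $1$ is reflexive. We use this notion only through Enflo's theorem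
\cite{Enflo}: $Z$ is superreflexive if and only if it has an equivalent
uniformly convex norm.

\subsection*{The Hilbert transform}
Let $Hf(x)=\mathrm{p.v.}\int_{\mathbb R}\frac{f(y)}{x-y}\,dy$. For a Banach
space $Y$, $H$ acts on finite sums $\sum_if_iy_i$ with $f_i\in L^p(\mathbb R)$
and $y_i\in Y$ by $H(\sum_if_iy_i)=\sum_i(Hf_i)y_i$. The space $Y$ is
\emph{UMD} if there is a constant $C$ such that
$\|\sum_k\pm d_k\|\le C\|\sum_kd_k\|$ for all finite martingale difference
sequences $(d_k)$ in $L^p(\Omega;Y)$ and all choices of signs. If $Y$ is UMD,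
then $H$ is bounded for the norm of $L^p(\mathbb R;Y)$ \cite{Burkholder}.

\subsection*{Noncommutative $L^p$-spaces}
A trace $\tau:M_+\to[0,\infty]$ is \emph{faithful} if $\tau(x)=0$ implies
$x=0$, \emph{normal} if it commutes with suprema of bounded increasing nets,
and \emph{semifinite} if every nonzero $x\in M_+$ dominates a nonzero
$y\in M_+$ with $\tau(y)<\infty$. We need no detail of Haagerup's construction
beyond the following facts, in which $1<p<\infty$.
\begin{itemize}
\item[(L1)] \emph{H\"older's inequality.} In the semifinite case,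
$|\tau(yx)|\le\|y\|_{p'}\|x\|_p$ for $x,y\in\mathcal S$. Hence, for
$y\in\mathcal S$, the map $x\mapsto\tau(yx)$ extends to a functional on
$L^p(M)$ of norm at most $\|y\|_{p'}$.
\item[(L2)] \emph{Direct sums.} A countable $\ell^p$-direct sum of
noncommutative $L^p$-spaces is isometric to a noncommutative $L^p$-space,
namely to $L^p$ of the direct sum of the algebras. In the semifinite case one
takes the sum of the traces, and $|x|^p=(|x_k|^p)_k$ for $x=(x_k)_k$. The same
identity of spaces holds for Haagerup's spaces, and for a semifinite algebra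
the two constructions give isometric spaces.
\item[(L3)] Every $L^p(M')$ is uniformly convex, for arbitrary $M'$; this
follows from Clarkson-type inequalities \cite{Kosaki,FackKosaki}.
\item[(L4)] Every $L^p(M')$ is UMD \cite{PisierXu}.
\end{itemize}

\subsection*{Compression}
Dilations pass from an operator to its compressions.

\begin{lemma}\label{lem:compress}
Let $T$ and $T'$ be bounded operators on Banach spaces $X$ and $X'$, and let
$\iota:X\to X'$ and $\pi:X'\to X$ be contractions with $\pi T'^n\iota=T^n$ for
all $n\ge0$. If $(J,Q,U)$ is a dilation of $T'$ through $Z$, then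
$(J\iota,\pi Q,U)$ is a dilation of $T$ through $Z$, with
$\|J\iota\|\le\|J\|$ and $\|\pi Q\|\le\|Q\|$.
\end{lemma}

\begin{proof}
We have $(\pi Q)U^n(J\iota)=\pi T'^n\iota=T^n$ for $n\ge0$.
\end{proof}

\section{The smallest case: a contraction on $\ell^p_4$}\label{sec:small}

Let $1<p<2$ and $\delta=\frac2p-1>0$. We construct a contraction $T$ on
$\ell^p_4$ with $T^2=0$ that has no loose dilation with $\|J\|\le1$,
$\|Q\|\le1$ and $C_U=1$. All the ingredients of the general proof appear here.

On $V=\mathbb C^2$, with basis $e_0,e_1$ and coordinate functionals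
$e_0^*,e_1^*$, consider the norms
\[
\|x\|_0=\bigl(|x_0|^p+|x_1|^p\bigr)^{1/p},\qquad
\|x\|_1=\bigl(\tfrac12|x_0+x_1|^p+\tfrac12|x_0-x_1|^p\bigr)^{1/p},
\]
and let $E_i=(V,\|\cdot\|_i)$. Both spaces are isometric to $\ell^p_2$. Since
$p<2$,
\[
\|x\|_1\le\bigl(\tfrac12|x_0+x_1|^2+\tfrac12|x_0-x_1|^2\bigr)^{1/2}
=\bigl(|x_0|^2+|x_1|^2\bigr)^{1/2}\le\|x\|_0 .
\]
Hence $T(v_0,v_1)=(0,v_0)$ is a contraction on $E_0\oplus_pE_1\cong\ell^p_4$.
The two norms agree on the basis, $\|e_s\|_i=1$. The coordinate functionals
have norm at most $1$ for both norms: for $\|\cdot\|_1$, write $x_0$ and $x_1$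
as $\frac12(x_0+x_1)\pm\frac12(x_0-x_1)$ and use the convexity of $t^p$. The
norms disagree on $(1,1)$, where $\|(1,1)\|_0=2^{1/p}$ and
$\|(1,1)\|_1=2^{1-1/p}$.

Suppose that $(J,Q,U)$ is a dilation of $T$ through $Z=L^p(M')$ with
$\|J\|\le1$, $\|Q\|\le1$, $C_U=1$. Let $\iota_i$ and $\pi_i$ be the inclusion
of $E_i$ and the projection onto $E_i$, and consider the contractions
\[
\alpha_0=J\iota_0,\qquad\alpha_1=U^{-1}J\iota_1,\qquad
\beta_0=\pi_0Q,\qquad\beta_1=\pi_1QU .
\]
Each product $\beta_j\alpha_i$ is a linear map of $V$ to itself. The identities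
$QJ=I$ and $QUJ=T$ give
$\beta_0\alpha_0=\beta_1\alpha_1=\beta_1\alpha_0=I_V$. About the fourth
product $R=\beta_0\alpha_1=\pi_0QU^{-1}J\iota_1$ we know only that it is a
contraction from $E_1$ to $E_0$.

This already excludes $R=I_V$, because of the vector $(1,1)$. It does not make
the individual diagonal entries of $R$ small: the map $x\mapsto x_0e_0$ is a
contraction from $E_1$ to $E_0$. What is small is the average of the diagonal
entries. Let $D(x_0,x_1)=(x_0,-x_1)$ and $L(x_0,x_1)=(x_1,x_0)$. Both are
isometric involutions of $E_0$, and also of $E_1$, since $D$ exchanges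
$x_0+x_1$ and $x_0-x_1$ while $L$ only changes the sign of $x_0-x_1$. If
$R=(r_{st})$, then
\[
R':=\tfrac12(R+DRD)=\begin{pmatrix}r_{00}&0\\0&r_{11}\end{pmatrix},\qquad
\tfrac12(R'+LR'L)=\lambda I_V,\qquad\lambda=\tfrac12\operatorname{tr}R .
\]
Both averages are contractions from $E_1$ to $E_0$. Testing $\lambda I_V$ on
$(1,1)$ gives $|\lambda|\,2^{1/p}\le2^{1-1/p}$, that is,
$|\lambda|\le2^{-\delta}<1$.

To see the normalized trace as a single pairing, we pass to $Y=\ell^p_2(Z)$
and put
\[
y_i=2^{-1/p}(\alpha_ie_0,\alpha_ie_1)\in Y,\qquad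
\varphi_j=2^{-1/p'}(e_0^*\circ\beta_j,\,e_1^*\circ\beta_j)\in Y^* .
\]
These have norm at most $1$, and
$\langle y_i,\varphi_j\rangle=\frac12\operatorname{tr}(\beta_j\alpha_i)$. So
\[
\langle y_0,\varphi_1\rangle=\langle y_1,\varphi_1\rangle=1,\qquad
\langle y_0,\varphi_0\rangle=1,\qquad|\langle y_1,\varphi_0\rangle|<1 .
\]
The first two equalities give $\|\frac12(y_0+y_1)\|\ge1$. Since $Y$ is
uniformly convex by (L2) and (L3), this forces $y_0=y_1$, and the functional
$\varphi_0$ shows that $y_0\ne y_1$. This is the contradiction.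

For a general loose dilation the norms of $J$, $Q$, $U^n$ are unknown
constants, and two changes are needed. The gain $2^{-\delta}$ must beat the
norm of $R$, so we replace $\mathbb Z/2\mathbb Z$ by $\mathbb Z/b\mathbb Z$
with $b$ large. Also, one use of uniform convexity gains only a fixed factor
$1-\omega$, so we need many vectors $y_i$, that is, a long chain of norms.

\section{A chain of $L^p$-norms}\label{sec:chain}

From now on $p\ne2$ is arbitrary in $(1,\infty)$, and
\[
\delta=\Bigl|\frac2p-1\Bigr|=\Bigl|\frac1p-\frac1{p'}\Bigr|>0 .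
\]
We want norms $\|\cdot\|_0\ge\dots\ge\|\cdot\|_N$ on one vector space such that
each is an $L^p$-norm, each step down loses a large factor on some vector, and
yet the basis vectors and the coordinate functionals stay normalized for all of
them. The last requirement rules out the scalar multiples
$\varepsilon^i\|\cdot\|_0$. We use one copy of a cyclic group for each step.

\subsection*{One coordinate}
Fix an integer $b\ge2$. Let $G=\mathbb Z/b\mathbb Z$, let $\zeta$ be the root
of unity $\exp(2\pi\sqrt{-1}/b)$, and let $\chi_s(u)=\zeta^{su}$ for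
$s,u\in G$. Let $\nu$ be the counting measure on $G$ and $\sigma=\nu/b$. The
characters $\chi_s$ are orthonormal in $L^2(\sigma)$. Identify $\mathbb C^G$
with the functions on $G$, so that $e_s=1_{\{s\}}$, and let
$F:\mathbb C^G\to\mathbb C^G$ be the linear bijection with $Fe_s=\chi_s$. A
vector $x$ can be measured through its coefficients or through the function
$Fx$:
\[
\|x\|_{\mathrm c}=\|x\|_{L^p(\nu)},\qquad
\|x\|_{\mathrm f}=\|Fx\|_{L^p(\sigma)} .
\]
We have $\|Fx\|_{L^2(\sigma)}=\|x\|_{L^2(\nu)}$. The $L^r$-norms increase with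
$r$ for the probability measure $\sigma$ and decrease with $r$ for the counting
measure $\nu$. Therefore
\begin{equation}\label{eq:compare}
\|x\|_{\mathrm f}\le\|x\|_{\mathrm c}\quad(p<2),\qquad
\|x\|_{\mathrm c}\le\|x\|_{\mathrm f}\quad(p>2).
\end{equation}
For $\mathbf 1=\sum_se_s$ we have $F\mathbf 1=b\,1_{\{0\}}$, and $Fe_0$ is the
constant function $1$, so
\begin{equation}\label{eq:test}
\|\mathbf 1\|_{\mathrm c}=b^{1/p},\qquad
\|\mathbf 1\|_{\mathrm f}=b^{1/p'},\qquad
\|e_0\|_{\mathrm c}=\|e_0\|_{\mathrm f}=1 .
\end{equation}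
On $\mathbf 1$, the larger of the two norms in \eqref{eq:compare} is $b^\delta$
times the smaller one.

\subsection*{$N$ coordinates}
Fix $N\ge1$. Let $V=\mathbb C^{G^N}=(\mathbb C^G)^{\otimes N}$, with basis
$(e_s)_{s\in G^N}$, coordinate functionals $e_s^*$, and dimension $n=b^N$. For
$\Lambda\subset\{1,\dots,N\}$ let $\Phi_\Lambda:V\to V$ be the tensor product
of $F$ in the coordinates $l\in\Lambda$ and the identity in the others, let
$\mu_\Lambda$ be the product of $\sigma$ in the coordinates $l\in\Lambda$ and
$\nu$ in the others, and let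
$\|x\|_\Lambda=\|\Phi_\Lambda x\|_{L^p(\mu_\Lambda)}$. Explicitly,
\begin{equation}\label{eq:Phi}
(\Phi_\Lambda e_s)(u)=\prod_{l\in\Lambda}\chi_{s_l}(u_l)
\prod_{l\notin\Lambda}1_{\{s_l\}}(u_l).
\end{equation}
For $0\le i\le N$ put
\[
\Lambda_i=\{1,\dots,i\}\quad(p<2),\qquad
\Lambda_i=\{i+1,\dots,N\}\quad(p>2),
\]
and $\|x\|_i=\|x\|_{\Lambda_i}$, $E_i=(V,\|\cdot\|_i)$. In both cases $E_i$
uses the smaller one-coordinate norm in the coordinates $l\le i$ and the larger
one in the coordinates $l>i$. The role of $D$ and $L$ from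
Section~\ref{sec:small} is taken by the operators
\[
D_ke_s=\chi_k(s)e_s,\qquad L_he_s=e_{s+h},\qquad W_{h,k}=L_hD_k
\qquad(h,k\in G^N),
\]
where $\chi_k(s)=\prod_l\chi_{k_l}(s_l)$.

\begin{lemma}\label{lem:chain}
Let $0\le i\le N$.
\begin{itemize}
\item[(a)] $E_i$ is isometric to $\ell^p_n$.
\item[(b)] $\|x\|_{i+1}\le\|x\|_i$ for $x\in V$ and $i<N$.
\item[(c)] $\|e_s\|_i=1$ and $|e_s^*(x)|\le\|x\|_i$ for $s\in G^N$, $x\in V$.
\item[(d)] Each $W_{h,k}$ is a surjective isometry of $E_i$.
\item[(e)] If $0\le j<i$, there is $w\ne0$ in $V$ with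
$\|w\|_j=b^{\delta(i-j)}\|w\|_i$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\Lambda=\Lambda_i$, $\Phi=\Phi_\Lambda$, $\mu=\mu_\Lambda$.

(a) The map $\Phi$ is an isometry of $E_i$ onto $L^p(G^N,\mu)$, and each of the
$n$ points of $G^N$ has mass $b^{-|\Lambda|}$. So $b^{-|\Lambda|/p}\Phi$ is an
isometry onto $\ell^p_n$.

(b) Let $\Gamma\subset\{1,\dots,N\}$, $l\notin\Gamma$ and
$\Gamma'=\Gamma\cup\{l\}$. The function $\Phi_{\Gamma'}x$ is obtained from
$f=\Phi_\Gamma x$ by applying $F$ in the variable $u_l$. Fix the other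
variables $u'$ and let $g_{u'}=f(u',\cdot)\in\mathbb C^G$. By Fubini's theorem,
$\|x\|_\Gamma^p$ and $\|x\|_{\Gamma'}^p$ are the integrals of
$\|g_{u'}\|_{\mathrm c}^p$ and $\|g_{u'}\|_{\mathrm f}^p$ with respect to the
same measure in $u'$. By \eqref{eq:compare}, $\|x\|_{\Gamma'}\le\|x\|_\Gamma$
if $p<2$ and $\|x\|_\Gamma\le\|x\|_{\Gamma'}$ if $p>2$. It remains to note that
$\Lambda_{i+1}=\Lambda_i\cup\{i+1\}$ if $p<2$ and
$\Lambda_i=\Lambda_{i+1}\cup\{i+1\}$ if $p>2$.

(c) By \eqref{eq:Phi}, $|\Phi e_s|$ is the indicator function of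
$\{u:u_l=s_l\text{ for }l\notin\Lambda\}$, a set of $\mu$-measure $1$. So
$\Phi e_s$ has norm $1$ in $L^p(\mu)$ and in $L^{p'}(\mu)$. The functions
$\Phi e_s$ are orthonormal in $L^2(\mu)$, being tensor products of orthonormal
systems. Hence $e_s^*(x)=\int\Phi x\,\overline{\Phi e_s}\,d\mu$, and H\"older's
inequality gives $|e_s^*(x)|\le\|x\|_i$.

(d) Define a translation $\rho$ of $G^N$ and a unimodular function $\theta$ by
\[
\rho(u)_l=\begin{cases}u_l+k_l,&l\in\Lambda,\\u_l-h_l,&l\notin\Lambda,
\end{cases}\qquad
\theta(u)=\prod_{l\in\Lambda}\chi_{h_l}(u_l)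
\prod_{l\notin\Lambda}\chi_{k_l}(u_l-h_l).
\]
We claim that $\Phi W_{h,k}x=\theta\cdot(\Phi x\circ\rho)$. By linearity it
suffices to take $x=e_s$, for which $W_{h,k}e_s=\chi_k(s)e_{s+h}$, and by
\eqref{eq:Phi} both sides are products over $l$. The factors agree because, for
$h,k,s,u\in G$,
\[
\chi_h(u)\chi_s(u+k)=\chi_k(s)\chi_{s+h}(u),\qquad
\chi_k(u-h)1_{\{s\}}(u-h)=\chi_k(s)1_{\{s+h\}}(u).
\]
Since $\rho$ preserves $\mu$ and $|\theta|=1$, we get
$\|W_{h,k}x\|_i=\|x\|_i$. An isometry of a finite-dimensional space is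
surjective.

(e) Let $w=w_1\otimes\dots\otimes w_N$ with $w_l=\mathbf 1$ for $j<l\le i$ and
$w_l=e_0$ otherwise. The norms $\|w\|_j$ and $\|w\|_i$ are products of
one-coordinate norms of the $w_l$. By \eqref{eq:test}, the factors $e_0$
contribute $1$. Each of the $i-j$ factors $\mathbf 1$ is measured in the larger
norm in $E_j$ and in the smaller norm in $E_i$, and the ratio is $b^\delta$.
\end{proof}

By (b), the identity of $V$ is a contraction from $E_i$ to $E_j$ when
$i\le j$; by (e), it has norm at least $b^{\delta(i-j)}$ when $i>j$. The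
symmetries in (d) turn this statement about the identity into a statement about
all operators.

\begin{lemma}\label{lem:trace}
Let $0\le j<i\le N$ and let $R:V\to V$ be linear. Then
\[
\Bigl|\frac1n\operatorname{tr}R\Bigr|\le b^{-\delta(i-j)}\,\|R\|_{E_i\to E_j}.
\]
\end{lemma}

\begin{proof}
Let $(r_{st})$ be the matrix of $R$ in the basis $(e_s)$ and let
$\lambda=\frac1n\operatorname{tr}R$. The matrix of $D_kRD_k^{-1}$ has entries
$\chi_k(s-t)r_{st}$, and $\frac1n\sum_k\chi_k(s-t)$ equals $1$ if $s=t$ and $0$
otherwise. So $R'=\frac1n\sum_kD_kRD_k^{-1}$ is the diagonal part of $R$. The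
matrix of $L_hR'L_h^{-1}$ is diagonal with entry $r_{s-h,s-h}$ at position
$(s,s)$, and the average of these numbers over $h$ is $\lambda$. Thus
\[
\frac1{n^2}\sum_{h,k\in G^N}W_{h,k}\,R\,W_{h,k}^{-1}=\lambda I_V .
\]
By Lemma~\ref{lem:chain}(d), $W_{h,k}^{-1}$ is an isometry of $E_i$ and
$W_{h,k}$ is an isometry of $E_j$, so each term has the same norm as $R$ from
$E_i$ to $E_j$. Hence $|\lambda|\,\|x\|_j\le\|R\|_{E_i\to E_j}\|x\|_i$ for all
$x\in V$. Take for $x$ the vector $w$ of Lemma~\ref{lem:chain}(e).
\end{proof}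

The operators that resist dilation are the shifts along this chain:
\[
X_{N,b}=E_0\oplus_p\dots\oplus_pE_N,\qquad
T_{N,b}(v_0,\dots,v_N)=(0,v_0,\dots,v_{N-1}).
\]
By Lemma~\ref{lem:chain}(a) and (b), $X_{N,b}$ is isometric to
$\ell^p_{(N+1)b^N}$ and $T_{N,b}$ is a contraction. Also $T_{N,b}^{N+1}=0$. For
$p<2$, the operator $T_{1,2}$ is the one of Section~\ref{sec:small}.

\section{From dilations to triangular systems}\label{sec:triangular}

The next proposition contains all that we use about a dilation of $T_{N,b}$.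
The space $Z$ is arbitrary.

\begin{proposition}\label{prop:triangular}
Let $(J,Q,U)$ be a dilation of $T_{N,b}$ through a Banach space $Z$, let
$A,B,K$ be constants with
\[
\|J\|C_U\le A,\qquad\|Q\|C_U\le B,\qquad\|J\|\,\|Q\|\,C_U\le K,
\]
and let $Y=\ell^p_n(Z)$ with $n=b^N$. There are $y_0,\dots,y_N\in Y$ and
$\varphi_0,\dots,\varphi_N\in Y^*$ such that $\|y_i\|\le A$,
$\|\varphi_j\|\le B$ and
\[
\langle y_i,\varphi_j\rangle=1\quad(i\le j),\qquad
|\langle y_i,\varphi_j\rangle|\le Kb^{-\delta(i-j)}\quad(i>j).
\]
\end{proposition}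

\begin{proof}
Let $\iota_i:E_i\to X_{N,b}$ be the inclusion and $\pi_j:X_{N,b}\to E_j$ the
coordinate projection; both are contractions. We use $U^{-i}$ to bring all the
spaces $E_i$ back to time zero:
\[
\alpha_i=U^{-i}J\iota_i:E_i\to Z,\qquad\beta_j=\pi_jQU^j:Z\to E_j .
\]
Then $\|\alpha_i\|\le A$, $\|\beta_j\|\le B$, and
$\beta_j\alpha_i=\pi_jQU^{j-i}J\iota_i$ is a linear map of $V$ to itself. If
$i\le j$, then $\beta_j\alpha_i=\pi_jT_{N,b}^{\,j-i}\iota_i=I_V$. If $i>j$,
then $\|\beta_j\alpha_i\|_{E_i\to E_j}\le\|Q\|C_U\|J\|\le K$.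

Let $y_i=(n^{-1/p}\alpha_ie_s)_{s\in G^N}\in Y$, and let $\varphi_j$ be the
functional $(z_s)_s\mapsto n^{-1/p'}\sum_se_s^*(\beta_jz_s)$ on $Y$. By
Lemma~\ref{lem:chain}(c), $\|\alpha_ie_s\|\le A$ and
$|e_s^*(\beta_jz)|\le B\|z\|$. Therefore $\|y_i\|\le A$, and H\"older's
inequality gives
$|\langle(z_s),\varphi_j\rangle|\le n^{-1/p'}B\sum_s\|z_s\|\le B\|(z_s)\|$.
Finally,
\[
\langle y_i,\varphi_j\rangle=\frac1n\sum_se_s^*(\beta_j\alpha_ie_s)
=\frac1n\operatorname{tr}(\beta_j\alpha_i).
\]
This is $1$ if $i\le j$, and Lemma~\ref{lem:trace} bounds it if $i>j$.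
\end{proof}

\begin{remark}\label{rem:p2}
The hypothesis $p\ne2$ enters only through $\delta>0$. For $p=2$ all the norms
$\|\cdot\|_i$ equal the Euclidean norm of $V$, and $T_{N,b}$ is dilated by the
bilateral shift on $\ell^2(\mathbb Z;V)$, with $J$ the inclusion and $Q$ the
restriction to the positions $0,\dots,N$. In that case
$\beta_j\alpha_i=I_V$ for all $i,j$, and all the pairings equal $1$.
\end{remark}

\section{Uniform convexity and the proof of Theorem~\ref{thm:main}}
\label{sec:convex}

A \emph{dyadic interval} of length $2^\ell$, $\ell\ge0$, is a set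
$I=\{q2^\ell,\dots,(q+1)2^\ell-1\}$ with $q\ge0$ an integer. If $\ell\ge1$, it
is the disjoint union of its left half $I^-$ and its right half $I^+$, which
are dyadic intervals of length $2^{\ell-1}$.

In a triangular system, the functional $\varphi_k$ separates every average of
vectors $y_i$ with $i\le k$ from every average of vectors $y_i$ with $i>k$.
Averaging over dyadic intervals of increasing length therefore takes, at every
step, the midpoint of two vectors that are far apart, and the norm shrinks by a
fixed factor. The last functional, however, equals $1$ on all averages.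

\begin{lemma}\label{lem:convex}
Let $Y$ be a Banach space, $m\ge1$, and let $y_i\in Y$, $\varphi_i\in Y^*$
$(0\le i<2^m)$ satisfy $\|y_i\|\le A$, $\|\varphi_j\|\le B$,
$\langle y_i,\varphi_j\rangle=1$ for $i\le j$ and
$|\langle y_i,\varphi_j\rangle|\le\frac12$ for $i>j$. Then $AB\ge1$ and
\[
1\le AB\,\Bigl(1-\omega_Y\Bigl(\frac1{2AB}\Bigr)\Bigr)^m .
\]
\end{lemma}

\begin{proof}
We have $1=\langle y_0,\varphi_0\rangle\le AB$, so
$\varepsilon=\frac1{2AB}$ lies in $(0,\frac12]$. For a dyadic interval
$I\subset\{0,\dots,2^m-1\}$ let $y_I$ be the average of the $y_i$, $i\in I$,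
and for $0\le\ell\le m$ let $r_\ell$ be the maximum of $\|y_I\|$ over such $I$
of length $2^\ell$. Then $r_\ell\le A$. The functional $\varphi_{2^m-1}$ takes
the value $1$ on every $y_I$, so $r_\ell\ge1/B$.

Let $I$ have length $2^{\ell+1}$ and let $k=\max I^-$. Then
$\langle y_{I^-},\varphi_k\rangle=1$ and
$|\langle y_{I^+},\varphi_k\rangle|\le\frac12$, so
\[
\|y_{I^-}-y_{I^+}\|\ge\frac1{2B}=\varepsilon A\ge\varepsilon r_\ell .
\]
Since $y_I=\frac12(y_{I^-}+y_{I^+})$, \eqref{eq:uc} gives
$\|y_I\|\le r_\ell(1-\omega_Y(\varepsilon))$. Thus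
$r_{\ell+1}\le r_\ell(1-\omega_Y(\varepsilon))$ for $0\le\ell<m$, and
$1/B\le r_m\le A(1-\omega_Y(\varepsilon))^m$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The constants of a dilation are not known in advance, so we let both $N$ and
$b$ tend to infinity. Let $X$ be the $\ell^p$-direct sum of the spaces
$X_{N,N+1}$, $N\ge1$, and let $T=\bigoplus_NT_{N,N+1}$. Then $X$ is isometric
to $\ell^p$ and $T$ is a contraction.

Suppose that $(J,Q,U)$ is a dilation of $T$ through a superreflexive space $Z$.
Replacing the norm of $Z$ by an equivalent one keeps $\|J\|$, $\|Q\|$ and $C_U$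
finite, so by Enflo's theorem we may assume that $Z$ is uniformly convex. Then
$\ell^p(Z)$ is uniformly convex. Put $A=\|J\|C_U$, $B=\|Q\|C_U$ and
$K=\|J\|\,\|Q\|\,C_U$.

Let $m\ge1$, and choose $N\ge2^m$ with $K(N+1)^{-\delta}\le\frac12$. By
Lemma~\ref{lem:compress}, applied to the inclusion of $X_{N,N+1}$ in $X$ and
the projection onto it, $T_{N,N+1}$ has a dilation through $Z$ that satisfies
the hypotheses of Proposition~\ref{prop:triangular} with the constants
$A,B,K$. The proposition, with $b=N+1$, gives $y_i$ and $\varphi_j$ with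
$|\langle y_i,\varphi_j\rangle|\le K(N+1)^{-\delta}\le\frac12$ for $i>j$. We
apply Lemma~\ref{lem:convex} to those with index less than $2^m$. The space
$\ell^p_n(Z)$ is isometric to a subspace of $\ell^p(Z)$, so its modulus of
convexity is at least $\omega_{\ell^p(Z)}$. With
$\omega=\omega_{\ell^p(Z)}(\frac1{2AB})>0$ we obtain
\[
1\le AB\,(1-\omega)^m .
\]
The numbers $A$, $B$, $\omega$ do not depend on $m$, and letting $m\to\infty$
gives a contradiction. The last assertion follows from (L3).
\end{proof}

\begin{remark}\label{rem:linfty}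
Superreflexivity cannot simply be dropped. Every power bounded operator $T$ on
a Banach space $X$ has a dilation through $\ell^\infty(\mathbb Z;X)$: let
$(Jx)_k=T^kx$ for $k\ge0$ and $(Jx)_k=0$ for $k<0$, let $(Uz)_k=z_{k+1}$, and
let $Qz=z_0$; then $QU^nJx=(Jx)_n=T^nx$. Accordingly, $\ell^\infty$ contains
triangular systems of infinite length: if $y_i$ is the indicator of
$\{i,i+1,\dots\}$ and $\varphi_j$ is the $j$-th coordinate, then
$\langle y_i,\varphi_j\rangle$ is $1$ for $i\le j$ and $0$ for $i>j$.
\end{remark}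

\section{Finite- and infinite-dimensional algebras}\label{sec:class}

To carry the counterexample to $L^p(M)$, we need a contractively complemented
copy of $\ell^p$, and for this a sequence of orthogonal projections of finite
trace.

\begin{lemma}\label{lem:proj}
Let $M$ be an infinite-dimensional von Neumann algebra with a normal semifinite
faithful trace $\tau$. There are mutually orthogonal projections
$f_1,f_2,\dots$ in $M$ with $0<\tau(f_i)<\infty$.
\end{lemma}

\begin{proof}
Let $\mathcal A$ be a maximal abelian $*$-subalgebra of $M$; it is a von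
Neumann algebra containing $1$. We first show that $\dim\mathcal A=\infty$.
Otherwise $\mathcal A$ is spanned by orthogonal projections $g_1,\dots,g_r$
with sum $1$. For $x=x^*\in M$, the element $g_ixg_i$ commutes with
$\mathcal A$, so it lies in $\mathcal A$ by maximality; hence
$g_iMg_i=\mathbb Cg_i$. If $x,y\in g_iMg_j$ and $x\ne0$, then $x^*x=tg_j$ with
$t>0$ and $yx^*=t'g_i$ with $t'\in\mathbb C$, so $ty=yx^*x=t'x$. Thus
$\dim g_iMg_j\le1$ and $\dim M\le r^2$, a contradiction.

A von Neumann algebra is the norm-closed span of its projections, so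
$\mathcal A$ contains a projection $g\ne0,1$. One of $g\mathcal A$ and
$(1-g)\mathcal A$ is infinite-dimensional; exchanging $g$ and $1-g$ if
necessary, it is the second. Put $e_1=g$ and repeat the argument in the
infinite-dimensional abelian von Neumann algebra $(1-g)\mathcal A$. This gives
nonzero mutually orthogonal projections $e_1,e_2,\dots$.

Fix $i$. By semifiniteness there is $y$ with $0\le y\le e_i$, $y\ne0$ and
$\tau(y)<\infty$. For $t>0$ small, the spectral projection
$f_i=1_{[t,\infty)}(y)$ is nonzero, and $f_i\le y/t\le e_i/t$. So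
$0<\tau(f_i)<\infty$, by faithfulness for the first inequality. Also
$(1-e_i)f_i(1-e_i)=0$, which gives $f_i(1-e_i)=0$, that is, $f_i\le e_i$. Hence
the $f_i$ are mutually orthogonal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{The case $\dim M=\infty$.} Take $f_i$ as in Lemma~\ref{lem:proj} and
$t_i=\tau(f_i)$. For a finitely supported sequence $c$ and $1<r<\infty$, the
element $x=\sum_ic_it_i^{-1/r}f_i$ lies in $\mathcal S$ and satisfies
$|x|^r=\sum_i|c_i|^rt_i^{-1}f_i$, so $\|x\|_r=\|c\|_r$. With $r=p$, the map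
$\iota(c)=\sum_ic_it_i^{-1/p}f_i$ extends to an isometry
$\iota:\ell^p\to L^p(M)$. For $x\in L^p(M)$ put
$P(x)=(t_i^{-1/p'}\tau(f_ix))_i$. If $c$ is finitely supported and
$y=\sum_ic_it_i^{-1/p'}f_i$, then (L1) and the case $r=p'$ give
\[
\Bigl|\sum_ic_iP(x)_i\Bigr|=|\tau(yx)|\le\|y\|_{p'}\|x\|_p
=\|c\|_{p'}\|x\|_p .
\]
So $P$ is a contraction from $L^p(M)$ to $\ell^p$. Moreover
$P(\iota c)_i=t_i^{-1/p'}t_i^{-1/p}t_ic_i=c_i$ for finitely supported $c$, so
$P\iota=I$.

Let $T$ be the contraction of Theorem~\ref{thm:main} and $T'=\iota TP$, a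
contraction on $L^p(M)$. From $P\iota=I$ we get $T'^n=\iota T^nP$ for $n\ge1$,
hence $PT'^n\iota=T^n$ for all $n\ge0$. By Lemma~\ref{lem:compress}, a loose
dilation of $T'$ would give a loose dilation of $T$, and there is none.

\emph{The case $\dim M<\infty$.} We show that every power bounded operator $T$
on $X=L^p(M)$ has a loose dilation. The idea is to split $T$ into a part that
is its own dilation and a part covered by Example~\ref{ex:shift}. All
eigenvalues of $T$ have modulus at most $1$. For an eigenvalue $\lambda$ let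
$P_\lambda$ be the projection onto the generalized eigenspace of $\lambda$
along the others. Let $P$ be the sum of the $P_\lambda$ with $|\lambda|=1$ and
$P'=I-P$; these projections commute with $T$.

If $|\lambda|=1$, then $TP_\lambda=\lambda P_\lambda$. Otherwise there is a
Jordan block of size at least $2$, hence a vector $v$ with
$w=(T-\lambda)v\ne0$ and $(T-\lambda)w=0$; then
$T^nv=\lambda^nv+n\lambda^{n-1}w$ is unbounded. Consequently
$U_1=TP+P'$ is invertible and
$U_1^n=\sum_{|\lambda|=1}\lambda^nP_\lambda+P'$ for all $n\in\mathbb Z$, so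
$\sup_{n\in\mathbb Z}\|U_1^n\|<\infty$. On $P'X$ the spectral radius of $T$ is
less than $1$, so $\|T^nP'\|\le C\rho^n$ for some $C$ and some $\rho<1$.

Let $(J_2,Q_2,U_2)$ be the operators of Example~\ref{ex:shift} for
$R_j=T^jP'$, so that $Q_2U_2^nJ_2=T^nP'$. On
$Z=X\oplus_p\ell^p(\mathbb Z;X)$, a noncommutative $L^p$-space by (L2), let
$U=U_1\oplus U_2$, $Jx=(x,J_2x)$ and $Q(x,z)=Px+Q_2z$. Then $C_U<\infty$, and
$QU^nJ=PU_1^n+T^nP'=T^nP+T^nP'=T^n$ for $n\ge0$.
\end{proof}

\section{Nilpotent contractions: logarithmic growth}\label{sec:log}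

\subsection*{The lower bound}
We need a quantity that distinguishes the triangular matrix
$(\langle y_i,\varphi_j\rangle)$ of Proposition~\ref{prop:triangular} from the
constant matrix of Remark~\ref{rem:p2}, and that is controlled by the norms of
the $y_i$ and $\varphi_j$. An antisymmetric kernel has sum zero against the
constant matrix, and a kernel of size $1/(j-i)$ has sum of order $N\log N$
against the triangular one. The Hilbert transform provides such a kernel.

By (L4) and Burkholder's theorem, $H$ is bounded on $L^p(\mathbb R;Y)$ for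
every noncommutative $L^p$-space $Y$. The norm is at most a constant $\eta_p$
that does not depend on $Y$. Indeed, if the norm were at least $k$ for some
$Y_k$, $k=1,2,\dots$, then the $\ell^p$-direct sum of the $Y_k$ would be a
noncommutative $L^p$-space by (L2), it would contain each $Y_k$ isometrically,
and $H$ would be unbounded for it.

\begin{lemma}\label{lem:ck}
For $i,j\in\mathbb Z$ we have $\int_j^{j+1}H1_{[i,i+1)}(x)\,dx=c_{j-i}$, where
$c_0=0$, $c_{-k}=-c_k$, and $\frac1k\le c_k\le2$ for $k\ge1$.
\end{lemma}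

\begin{proof}
A primitive of $y\mapsto1/(x-y)$ is $-\log|x-y|$, and in the principal value
the boundary terms at $y=x\pm\varepsilon$ cancel. So
$H1_{[i,i+1)}(x)=h(x-i)$ with $h(t)=\log|t|-\log|t-1|$, and the integral in the
statement is $c_{j-i}$ with $c_k=\int_k^{k+1}h(t)\,dt$. The map $t\mapsto1-t$
sends $[k,k+1]$ onto $[-k,-k+1]$, and $h(1-t)=-h(t)$. Hence $c_{-k}=-c_k$ and
$c_0=0$.

Let $k\ge1$. For $0<u<1$ we have $h(k+u)=\int_0^1\frac{dv}{k+u-v}$, so,
exchanging the names of $u$ and $v$ and averaging,
\[
c_k=\int_0^1\!\!\int_0^1\frac{du\,dv}{k+u-v}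
=\int_0^1\!\!\int_0^1\frac{k}{k^2-(u-v)^2}\,du\,dv\ge\frac1k .
\]
For $k\ge2$ the first integrand is at most $\frac1{k-1}\le1$. For $k=1$,
$c_1=\int_1^2\log t\,dt-\int_0^1\log t\,dt=(2\log2-1)+1=2\log2<2$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:log}]
Fix an integer $b\ge3^{1/\delta}$. Then $b^{-\delta}\le\frac13$, so
$\sum_{k\ge1}2b^{-k\delta}\le1$. Let $(J,Q,U)$ be a loose dilation of $T_{N,b}$
through $Z$, and let $\kappa=\|J\|\,\|Q\|\,C_U^2$. Apply
Proposition~\ref{prop:triangular} with $A=\|J\|C_U$, $B=\|Q\|C_U$ and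
$K=\kappa$, which is allowed since $C_U\ge1$. Note that $AB=\kappa$; this is
why $C_U$ is squared in the definition of $\kappa(S)$. The space
$Y=\ell^p_n(Z)$ is a noncommutative $L^p$-space by (L2). Let
\[
f=\sum_{i=0}^N1_{[i,i+1)}y_i,\qquad g=\sum_{j=0}^N1_{[j,j+1)}\varphi_j .
\]
Then $\|f\|_{L^p(\mathbb R;Y)}\le(N+1)^{1/p}A$ and
$\|g\|_{L^{p'}(\mathbb R;Y^*)}\le(N+1)^{1/p'}B$. By Lemma~\ref{lem:ck} and
H\"older's inequality,
\begin{equation}\label{eq:hilbert}
\Bigl|\sum_{i,j=0}^Nc_{j-i}\langle y_i,\varphi_j\rangle\Bigr|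
=\Bigl|\int_{\mathbb R}\langle Hf(x),g(x)\rangle\,dx\Bigr|
\le\eta_p\,(N+1)\,\kappa .
\end{equation}
We bound the left side from below. Let $h_N=\sum_{k=1}^N\frac1k$. The terms
with $i=j$ vanish. There are $N+1-k$ pairs with $j-i=k$, so the terms with
$i<j$ add up to
\[
\sum_{k=1}^N(N+1-k)\,c_k\ge\sum_{k=1}^N\frac{N+1-k}k=(N+1)h_N-N .
\]
The terms with $i>j$ add up to a number of modulus at most
$(N+1)\sum_{k\ge1}2\kappa b^{-k\delta}\le(N+1)\kappa$. So the left side of
\eqref{eq:hilbert} is at least $(N+1)(h_N-1-\kappa)$, and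
$h_N-1\le(1+\eta_p)\kappa$. Since
$h_N\ge\int_1^{N+1}\frac{dt}t=\log(N+1)$, taking the infimum over all loose
dilations gives
\[
\kappa(T_{N,b})\ge\frac{\log(N+1)-1}{1+\eta_p}.
\]
The operator $T_{N,b}$ is a contraction on $\ell^p_{(N+1)b^N}$ with
$T_{N,b}^{N+1}=0$, so the lower bound holds with $c_p=1/(1+\eta_p)$.
\end{proof}

\begin{remark}
With $b\ge3^{1/\delta}$ fixed, the contraction $T=\bigoplus_NT_{N,b}$ on
$\ell^p$ satisfies $\kappa(T)\ge\kappa(T_{N,b})$ for all $N$ by
Lemma~\ref{lem:compress}, so $\kappa(T)=\infty$. This is a second proof that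
the answer to the question of the introduction is negative. For $p=2$ the lower
bound fails, since Sz.-Nagy's theorem gives $\kappa(S)\le1$ for every
contraction $S$.
\end{remark}

\subsection*{The upper bound}
The proof of Proposition~\ref{prop:triangular} started by turning a dilation
into operators $\alpha_i,\beta_j$ with $\beta_j\alpha_i=T^{j-i}$ for $i\le j$.
We now go in the opposite direction: we construct such a factorization with
small norms and then turn it into a dilation. We have
$S^{j-i}=S^{j-c}S^{c-i}$ for every $c$ with $i\le c\le j$. The difficulty is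
that $\alpha_i$ must not depend on $j$ and $\beta_j$ must not depend on $i$. So
$\alpha_i$ offers a few candidates for the meeting point $c$, $\beta_j$ accepts
a few, and exactly one must be common. Midpoints of dyadic intervals achieve
this with logarithmically many candidates. In $\{0,1,2,3\}$, for instance, the
pair $(0,1)$ meets at $c=1$, the pair $(2,3)$ at $c=3$, and the four pairs
with $i\le1<j$ at $c=2$.

\begin{lemma}\label{lem:factor}
Let $S$ be a contraction on a Banach space $X$, let $m\ge0$, and let
$\mathcal D$ be the set of dyadic intervals contained in $\{0,\dots,2^m-1\}$.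
There are operators $\alpha_i:X\to\ell^p(\mathcal D;X)$ and
$\beta_i:\ell^p(\mathcal D;X)\to X$, $0\le i<2^m$, such that
$\|\alpha_i\|\le(m+1)^{1/p}$, $\|\beta_j\|\le(m+1)^{1/p'}$ and
$\beta_j\alpha_i=S^{j-i}$ whenever $0\le i\le j<2^m$.
\end{lemma}

\begin{proof}
For a singleton $I\in\mathcal D$ put $I^-=I^+=I$, and for every
$I\in\mathcal D$ put $c_I=\min I^+$. Then $i\le c_I\le j$ for $i\in I^-$ and
$j\in I^+$, so we can define
\[
(\alpha_ix)_I=\begin{cases}S^{c_I-i}x,&i\in I^-,\\0,&i\notin I^-,\end{cases}
\qquad
\beta_jz=\sum_{I\in\mathcal D,\ j\in I^+}S^{j-c_I}z_I .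
\]
Each point lies in exactly one dyadic interval of each length $2^\ell$,
$0\le\ell\le m$. So $\alpha_ix$ has at most $m+1$ nonzero coordinates, each of
norm at most $\|x\|$, and $\beta_jz$ is a sum of at most $m+1$ terms of norm at
most $\|z_I\|$. This gives the norm bounds, by H\"older's inequality for
$\beta_j$.

Let $i\le j$. Then $\beta_j\alpha_i$ is $S^{j-i}$ times the number of
$I\in\mathcal D$ with $i\in I^-$ and $j\in I^+$, and we show that this number
is $1$. Such an $I$ contains $i$ and $j$. The intervals in $\mathcal D$ that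
contain $i$ and $j$ form a nonempty chain; let $I_0$ be the smallest. If $i=j$,
then $I_0=\{i\}$ and $i\in I_0^-$, $j\in I_0^+$. If $i<j$, then $I_0$ is not a
singleton, and $i,j$ lie in different halves by minimality, so again
$i\in I_0^-$ and $j\in I_0^+$. An interval $I\in\mathcal D$ that strictly
contains $I_0$ contains it in one of its two disjoint halves, so it does not
count.
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:log}]
Let $S$ be a contraction on a noncommutative $L^p$-space $X$ with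
$S^{N+1}=0$. Let $2^m$ be the least power of $2$ with $2^m\ge2N+1$. Then
$2^{m-1}\le2N$, so $m+1\le3+\log_2N$. Take $\alpha_i,\beta_j$ from
Lemma~\ref{lem:factor}. We place $\alpha_ix$ at position $i$ of a bilateral
sequence and read position $j$ with $\beta_j$; shifting by $k$ then pairs
$\alpha_i$ with $\beta_{i+k}$. Let
$Z=\ell^p(\mathbb Z;\ell^p(\mathcal D;X))$, a noncommutative $L^p$-space by
(L2), let $U$ be the shift $e_j\otimes z\mapsto e_{j+1}\otimes z$, so that
$C_U=1$, and put
\[
Jx=(N+1)^{-1/p}\sum_{i=0}^Ne_i\otimes\alpha_ix,\qquad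
Q\Bigl(\sum_je_j\otimes z_j\Bigr)=(N+1)^{-1/p'}\sum_{j=0}^{2N}\beta_jz_j .
\]
Then $\|J\|\le(m+1)^{1/p}$, and H\"older's inequality over the $2N+1$ values of
$j$ gives
\[
\|Q\|\le\Bigl(\frac{2N+1}{N+1}\Bigr)^{1/p'}(m+1)^{1/p'}\le2\,(m+1)^{1/p'} .
\]
For $k\ge0$,
\[
QU^kJ=\frac1{N+1}\sum_{0\le i\le N,\ i+k\le2N}\beta_{i+k}\alpha_i ,
\]
and every term of the sum equals $S^k$. If $k\le N$, all $N+1$ values of $i$
occur, so $QU^kJ=S^k$. If $k>N$, some terms are missing, and this is the only
place where nilpotency is used: every term is $S^k=0$, so again $QU^kJ=S^k$.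
Therefore $\kappa(S)\le2(m+1)\le2(3+\log_2(N+1))$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Burkholder} Burkholder, 1983.

\bibitem{Day} Day, 1941.

\bibitem{slides} \emph{Dilations on noncommutative $L^p$-spaces},
\texttt{http://www.fields.utoronto.ca/\allowbreak av/\allowbreak
slides/\allowbreak 07-08/\allowbreak opspaces/\allowbreak
lemerdy/\allowbreak download.pdf}.

\bibitem{Enflo} Enflo, 1972.

\bibitem{FackKosaki} Fack and Kosaki, Pacific J. Math. 123 (1986).

\bibitem{Kosaki} Kosaki, J. Funct. Anal. 56 (1984).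

\bibitem{PisierXu} Pisier and Xu, \emph{Non-commutative $L^p$-spaces},
Handbook of the Geometry of Banach Spaces II, \S7.

\end{thebibliography}
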